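# A right Ore domain with artinian proper quotients that is not right noetherian

## Artinian quotients and the guess that right ideals are finitely generated

All rings are associative with identity, ring homomorphisms preserve the identity, and modules are unital. Modules are right modules unless we say otherwise. A module is artinian if it has no infinite strictly descending chain of submodules, and noetherian if it has no infinite strictly ascending one. It has finite length exactly when it is both. A domain is a nonzero ring without zero divisors. A right Ore domain is a domain $D$ such that $aD\cap bD\ne0$ for all nonzero $a,b\in D$.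

The following question of Camillo and Krause is recorded in "Rings Characterized By Their Cyclic Modules And Right Ideals: A Survey-I" (http://math.slu.edu/~srivastava/JainSrivastavaSurveyNew1.pdf). *Is a right Ore domain $D$ necessarily right noetherian if every cyclic right $D$-module is projective or artinian?* The survey states that this is equivalent to a second form. *Is a ring $R$ right noetherian if*
$$R/A\ \text{ is an artinian right $R$-module for every nonzero right ideal } A\,? \tag{1}$$
We shall not use the equivalence, because one ring will settle both forms directly.

The answer one would first guess is **yes**. The Hopkins–Levitzki theorem says that a right artinian ring is right noetherian, so for a ring, artinian is the stronger condition. Suppose that in (1) every $R/A$ were also noetherian. Take an ascending chain of right ideals of $R$. If it is not constantly $0$, it has a nonzero member $A$, and from there on it is a chain in the noetherian module $R/A$, so it becomes stationary. Hence $R$ would be right noetherian. The whole matter is therefore whether the cyclic artinian modules $R/A$ are noetherian.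

Let us test the guess by hand.

For $R=\mathbb Z$, every $\mathbb Z/n\mathbb Z$ with $n\neq 0$ is finite, so (1) holds, and $\mathbb Z$ is noetherian.

For a non-noetherian ring, try $R=\bigcup_{n\ge1}k[[x^{1/n}]]$, the power series in roots of $x$ over a field $k$. Its maximal ideal is not finitely generated. But (1) fails. The ideals $x^{\gamma}R$ with $\gamma$ rational, $0<\gamma<1$, all contain $xR$, and they shrink strictly as $\gamma$ increases. So $R/xR$ is not artinian.

There are modules that are artinian and not noetherian. The standard one is $\mathbb Z[1/p]/\mathbb Z$ over $\mathbb Z$, with $p$ prime. Its proper subgroups are the cyclic groups generated by the classes of $1/p^n$, and they form a chain $0<C_1<C_2<\cdots$. Every descending chain stops, and the ascending chain does not. But this module is not cyclic. Over a commutative ring no cyclic module behaves like this: $R/A$ is then itself a ring, and if it is artinian it is noetherian by Hopkins–Levitzki. So for commutative rings the guess is right.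

In the noncommutative case $A$ is only a right ideal, $R/A$ is not a ring, and Hopkins–Levitzki says nothing about it. Let us see how far the guess can still be proved.

## Finitely generated maximal right ideals, bounded rings, chain domains

A *right chain domain* is a domain whose right ideals are linearly ordered by inclusion. The power series ring $k[[x]]$ is an example, with ideals $0$ and $x^nk[[x]]$.

**Theorem 3.** Let $R$ be a ring such that $R/A$ is artinian for every right ideal $A\ne0$. Then $R$ is right noetherian if and only if every maximal right ideal is finitely generated. It is right noetherian whenever every nonzero right ideal contains a nonzero two-sided ideal, and whenever $R$ is a right chain domain.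

**Step 1: the criterion.** The purpose is to reduce the noetherian condition to maximal right ideals. "Only if" is clear. Suppose $R$ is not right noetherian. The union of a chain of non-finitely generated right ideals is not finitely generated, since finitely many generators would lie in one member, which would then equal the union. By Zorn's lemma there is a right ideal $A$ maximal among those that are not finitely generated. Then $A\ne0$ and $A\ne R$. So $R/A$ is nonzero and artinian, and it has a simple submodule $B/A$. By maximality of $A$, the right ideal $B$ is finitely generated.

Choose $b\in B\setminus A$ and put $N=\{r\in R: br\in A\}$. Then $R/N\cong B/A$ is simple, so $N$ is a maximal right ideal. We claim that $N$ is not finitely generated. Suppose $N=\sum_j n_jR$ is a finite sum. Let $b_1,\dots,b_m$ generate $B$. Since $B=bR+A$, write $b_i=br_i+a_i$ with $a_i\in A$. Then $B=bR+\sum_i a_iR$. Let $a\in A$, say $a=br+\sum_i a_is_i$. Then $br\in A$, so $r\in N$ and $br\in\sum_j bn_jR$. Since all $bn_j$ and all $a_i$ lie in $A$, this shows $A=\sum_j bn_jR+\sum_i a_iR$, which is finitely generated, a contradiction. So $R$ has a maximal right ideal that is not finitely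 generated.

**Step 2: the bounded case.** The purpose is to bring back Hopkins–Levitzki. Suppose every nonzero right ideal contains a nonzero two-sided ideal. Let $A\ne0$ be a right ideal, pick $0\ne a\in A$, and let $I\subseteq aR$ be a nonzero two-sided ideal. Then $R/I$ is a right artinian ring, hence right noetherian. So $A/I$ is finitely generated, hence so is its quotient $A/aR$, and therefore $A$ is finitely generated.

**Step 3: chain domains.** The purpose is to show that the maximal right ideal is principal. Let $R$ be a right chain domain. Its right ideals are linearly ordered, so it has a unique maximal right ideal $M$. If $M=0$, then $R$ is a division ring. Otherwise let $0\ne a\in M$. The nonzero artinian module $R/aR$ has a simple submodule $B/aR$. Take $b\in B\setminus aR$. Since right ideals are comparable, $aR\subsetneq bR\subseteq B$, and simplicity of $B/aR$ gives $B=bR$. Write $a=bc$. Left multiplication by $b$ is an isomorphism $R\to bR$ of right modules, so $bM$ is the unique maximal submodule of $bR$. But $aR$ is a maximal submodule of $bR=B$. Hence $bcR=aR=bM$, and cancelling $b$ gives $M=cR$. By Step 1, $R$ is right noetherian. $\blacksquare$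

This is where the attempt to prove the guess stops. Step 1 finds a simple module $R/N$ inside some $R/A$. In the chain case $B$ is generated by one element, and cancelling $b$ makes $N$ principal. In general nothing in (1) makes the maximal right ideal $N$ finitely generated.

## A local domain with a uniserial artinian quotient of infinite length

By Theorem 3 a counterexample must have a maximal right ideal $M$ that is not finitely generated. The simplest picture is a local domain $R$ with an element $x\neq0$ such that $M/xR$ looks like $\mathbb Z[1/p]/\mathbb Z$, with one more simple module $R/M$ on top to make $R/xR$ cyclic.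

**Definitions.** A ring $R$ is *local* with maximal ideal $M$ if $M\ne R$ is a two-sided ideal and every element outside $M$ is a unit. Then every proper right or left ideal lies in $M$. A module is *uniserial* if its submodules are linearly ordered by inclusion. For instance $\mathbb Z[1/p]/\mathbb Z$ is uniserial over $\mathbb Z$, and $\mathbb Z/6\mathbb Z$ is not.

The picture can be realized, so the guess is wrong.

**Theorem 1.** Let $k$ be any field. There is a local domain $R$, a $k$-algebra, such that

1. $R/A$ is an artinian right $R$-module for every nonzero right ideal $A$. Consequently $R$ is right Ore, and every cyclic right $R$-module is free or artinian.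
2. $R$ is not right noetherian. There is $x\in R$ such that $R/xR$ is a uniserial artinian module of infinite length, whose submodules form a chain $0<C_1<C_2<\cdots<\bigcup_iC_i=M/xR<R/xR$, where $M$ is the maximal ideal of $R$.

**Theorem 2.** The same $R$ is also left Ore, $R/B$ is artinian for every nonzero left ideal $B$, and $R$ is not left noetherian. If $k$ is countable, $R$ can be taken countable.

So both forms of the question have the answer no. The plan is to start from a ring $V$ whose right ideals are as simple as possible, and to pass to a subring $R=\ker D$, where $D$ is a derivation from $V$ to a bimodule $E$. The bimodule will show up inside $R/xR$, and we shall choose it so that it supplies the infinite chain.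

## A noncommutative discrete valuation ring $V$

Let $F$ be a division ring and $\sigma$ an automorphism of $F$. The particular $F$ will be chosen later. The aim of this section is a ring $V$ with residue division ring $F$ in which every nonzero element is a power of $x$ times a unit.

**Skew polynomials and skew Laurent series.** Let $P=F[x;\sigma]$ be the ring of polynomials $\sum x^ic_i$ with coefficients on the right and the rule
$$cx=x\sigma(c)\qquad(c\in F). \tag{2}$$
Thus $x^ic\cdot x^jd=x^{i+j}\sigma^j(c)d$. For example, with $F=\mathbb C$ and $\sigma$ complex conjugation, $ix=-xi$. The same multiplication rule, with $i,j\in\mathbb Z$, gives the rings $F[[x;\sigma]]\subset L=F((x;\sigma))$ of power series and of Laurent series with finitely many negative powers. An element of $F[[x;\sigma]]$ with constant term $c\ne0$ is $c(1-h)$ with $h$ of positive order, and its inverse is $(\sum_{i\ge0}h^i)c^{-1}$. A nonzero element of $L$ is $x^mc$ times such a series, so $L$ is a division ring.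

**Step 1: $P$ is a right Ore domain.** It is a domain because leading terms multiply to a nonzero term. If $g$ has leading term $x^md$ and $f$ has leading term $x^nc$ with $n\ge m$, then $g\,x^{n-m}\sigma^{n-m}(d)^{-1}c$ has leading term
$$x^m d\,x^{n-m}\sigma^{n-m}(d)^{-1}c=x^n\sigma^{n-m}(d)\sigma^{n-m}(d)^{-1}c=x^nc,$$
the same as $f$. Repeated subtraction gives division with remainder $f=gq+r$, with $r=0$ or $\deg r<\deg g$. So every right ideal of $P$ is principal, generated by a nonzero element of least degree, and $P$ is right noetherian. A right noetherian domain is right Ore. Indeed, if $aP\cap bP=0$ with $a,b\neq0$, then the sum $\sum_i a^ibP$ is direct: in a relation $\sum_i a^ibp_i=0$, cancel the lowest power of $a$ that occurs with $p_i\ne0$, and get $0\neq bp_i\in aP$, a contradiction. This gives an infinite ascending chain of right ideals, which is impossible.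

From (2), $xP=Px$. This is a two-sided ideal, and the constant-term map gives $P/xP\cong F$.

**Step 2: the elements with nonzero constant term form a right Ore set.** The purpose is to be able to invert them. Let $S=\{g\in P:g(0)\ne0\}$, where $g(0)$ is the constant term. It is multiplicatively closed since $P/xP\cong F$ is a domain. Let $f\in P$ and $g\in S$. We need $g'\in S$, $f'\in P$ with $fg'=gf'$. If $f=0$, take $g'=1$ and $f'=0$. Otherwise Step 1 gives $g'\ne0$ and $f'$ with $fg'=gf'$. If $g'(0)=0$, then $g'\in xP=Px$, so $gf'=fg'\in xP$. As $g\notin xP$ and $P/xP$ is a domain, $f'\in xP=Px$. Cancel $x$ on the right of both $g'$ and $f'$. The degree of $g'$ drops, so after finitely many steps $g'\in S$.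

Elements of $S$ are invertible in $F[[x;\sigma]]$. By the Ore condition,
$$V=PS^{-1}=\{fg^{-1}:f\in P,\ g\in S\}\subset F[[x;\sigma]]\subset L$$
is a ring, the right Ore localization of $P$ at $S$. Every ring homomorphism from $P$ that sends $S$ to units extends uniquely to $V$.

**Step 3: elements and ideals of $V$.** Let $0\ne v=fg^{-1}\in V$. Write $f=x^nf_0$ with $f_0\in S$. Then $v=x^nu$, where $n\ge0$ and $u=f_0g^{-1}$ is a unit of $V$ with inverse $gf_0^{-1}$. Conjugation by $x$ in $L$ sends $c\in F$ to $x^{-1}cx=\sigma(c)$. It maps $P$ onto $P$ and $S$ onto $S$, hence $V$ onto $V$. Therefore $x^nV=Vx^n$ for all $n\in\mathbb Z$. Also $v=u'x^n$ with $u'=x^nux^{-n}$ a unit of $V$.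

The constant-term map $V\to F$ is a ring homomorphism, onto because $F\subset V$. Its kernel is $xV$, because $x^nu$ with $n=0$ has nonzero constant term. So $V/xV\cong F$, every element of $V\setminus xV$ is a unit, and $V=F\oplus xV$. Multiplying by powers of $x^{-1}$ we get, for $n\ge1$,
$$x^{-n}V=\Bigl(\bigoplus_{i=1}^n x^{-i}F\Bigr)\oplus V .$$

**Step 4: the module $Q/V$.** Put $Q=\bigcup_n x^{-n}V$. Since $x^{-n}V\,x^{-m}V=x^{-n-m}V$, this is a ring, and each nonzero element of it is $x^nu$ with $n\in\mathbb Z$ and $u$ a unit of $V$. Let $N\ne0$ be a right $V$-submodule of $Q$. If $x^nu\in N$, then $x^nV=x^nuV\subseteq N$. So $N=x^mV$ if the exponents occurring in $N$ have a minimum $m$, and $N=Q$ otherwise. Thus the right $V$-submodules of $Q$ are $0$, $Q$ and the $x^nV$. Writing elements as $u'x^n$ and using $Vx^n=x^nV$, we see that the left $V$-submodules are the same sets.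

Let $E_0=Q/V$, a $V$-$V$-bimodule. Its right submodules, and equally its left submodules, are
$$0<x^{-1}V/V<x^{-2}V/V<\cdots<E_0 .$$
So $E_0$ is uniserial, artinian (each proper submodule has only finitely many submodules) and not noetherian, on both sides. As a right $F$-space $E_0=\bigoplus_{i\ge1}x^{-i}F$, and $x^{-i}F=Fx^{-i}$. For $F=k$ and $\sigma=\mathrm{id}$ this is $Q/V$ with basis $x^{-1},x^{-2},\dots$ over $k$, where $x$ moves each basis vector to the previous one and kills $x^{-1}$. It is an analogue of $\mathbb Z[1/p]/\mathbb Z$.

In the same way, the right $V$-submodules of $V/x^nV$ are the $x^iV/x^nV$ with $0\le i\le n$, so $V/x^nV$ has length $n$.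

## The quotient $R/aR$ when $R$ is the kernel of a derivation

**Definitions.** Let $A$ be a ring and $E$ an $A$-$A$-bimodule. A *derivation* $D:A\to E$ is an additive map with $D(ab)=D(a)b+aD(b)$. Then $D(1)=0$. The *trivial extension* $A\oplus E$ is the ring with product $(a,e)(b,f)=(ab,af+eb)$. Here $E$ is an ideal with $E^2=0$. A map $a\mapsto(a,D(a))$ is a ring homomorphism $A\to A\oplus E$ exactly when $D$ is a derivation. For example $f\mapsto(f,f')$ is a homomorphism from $k[t]$ to $k[t]\oplus k[t]$.

For a $V$-$V$-bimodule $E$ let $\lambda:E\to E$, $\lambda(e)=xe$. It is right $V$-linear.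

**Lemma 1.** Let $E$ be a $V$-$V$-bimodule, $D:V\to E$ a surjective derivation with $D(x)=0$, and $R=\ker D$. Then $R$ is a subring of $V$, hence a domain, and $x\in R$. For $v\in V$ and $r\in R$,
$$D(vr)=D(v)r,\qquad D(rv)=rD(v). \tag{3}$$
If $u\in R$ is a unit of $V$, then $u^{-1}\in R$. If $0\ne a\in R$ and $a=x^nu=u'x^n$ with $u,u'$ units of $V$, then $aV=x^nV$ and
$$(R\cap aV)/aR\;\cong\;\ker\lambda^n\qquad\text{as right $R$-modules.} \tag{4}$$

**Proof.** The product rule with $D(r)=0$ gives (3) and shows that $R$ is closed under products. It contains $1$ and $x$. From $0=D(uu^{-1})=uD(u^{-1})$ for $u\in R$ a unit of $V$ we get $D(u^{-1})=0$.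

The purpose of the rest is to measure how far $aR$ is from $aV$. Clearly $aV=x^nuV=x^nV$. For $e\in E$ we have $ae=u'x^ne$, so $ae=0$ if and only if $x^ne=0$, that is, $e\in\ker\lambda^n$. Let $av\in R\cap aV$, where $v\in V$ is uniquely determined since $V$ is a domain. By (3), $0=D(av)=aD(v)$, so $D(v)\in\ker\lambda^n$. Put $\psi(av)=D(v)$. By (3), $\psi(av\cdot r)=D(vr)=\psi(av)r$, so $\psi$ is right $R$-linear. Its kernel is $\{av:v\in R\}=aR$. It is onto: given $e\in\ker\lambda^n$, choose $v$ with $D(v)=e$. Then $D(av)=ae=0$, so $av\in R$ and $\psi(av)=e$. $\blacksquare$

So a piece of the bimodule $E$ appears inside $R/aR$. But it appears as an $R$-module, and we know modules over $V$. The next lemma removes the difference.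

**Lemma 2.** In Lemma 1 suppose also that $xE=E$ and that each $e\in E$ satisfies $ex^m=0$ for some $m$. Then:

(i) $V=R+x^nV$ for all $n\ge0$;

(ii) every right $R$-submodule of $E$ is a right $V$-submodule;

(iii) for $0\ne a\in R$ with $aV=x^nV$, the module $R/(R\cap aV)$ has length $n$ over $R$. Also $R/(R\cap xV)\cong F$ as rings.

**Proof.** (i) Let $v\in V$. Since $x^nE=E$ and $D$ is onto, $D(v)=x^nD(w)=D(x^nw)$ for some $w\in V$, by (3). So $v-x^nw\in R$.

(ii) Let $N\subseteq E$ be a right $R$-submodule, $e\in N$, $v\in V$. Choose $m$ with $ex^m=0$, and by (i) write $v=r+x^mv'$ with $r\in R$. Then $ev=er\in N$.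

(iii) By (i), the ring homomorphism $R\to V/x^nV$ is onto, with kernel $R\cap x^nV$. Hence $R/(R\cap aV)\cong V/x^nV$. Since $V$ acts on the right of $V/x^nV$ through the ring $V/x^nV$, and $R$ maps onto that ring, the $R$-submodules and the $V$-submodules of $V/x^nV$ coincide, and the length is $n$. For $n=1$, $V/xV\cong F$. $\blacksquare$

Under the assumptions of Lemma 2, $R/aR$ is therefore built from a submodule isomorphic to $\ker\lambda^n$ and a quotient of length $n$. To disprove the guess we want $\ker\lambda^n$ to be artinian for all $n$, but $\ker\lambda$ not noetherian, as right $V$-modules.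

**First attempt: $E=E_0$.** We know one bimodule with the right kind of infinite chain, namely $E_0=Q/V$. It satisfies $xE_0=E_0$ and every element is killed on the right by a power of $x$. But here $\ker\lambda^n=x^{-n}V/V$ has length $n$. So if $D:V\to E_0$ is surjective with $D(x)=0$, then every $R/aR$ has finite length, namely $2n$ if $aV=x^nV$. If $A\ne0$ is a right ideal and $0\ne a\in A$, then $A/aR$ is finitely generated, hence so is $A$. The ring $R$ is right noetherian. The infinite chain is present in $E_0$, but left multiplication by $x$ sees only finite pieces of it, because on $E_0$ the left and the right action of $x$ kill the same elements.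

**An obstruction: $x$ central.** Could we keep $\sigma=\mathrm{id}$ and change only $E$? Suppose $x$ is central in $V$, $D$ is onto, $D(x)=0$, and the assumptions of Lemma 2 hold. Then $D(v)x=D(vx)=D(xv)=xD(v)$ for all $v\in V$, and since $D$ is onto, $ex=xe$ for all $e\in E$. So $\ker\lambda$ is killed by $x$ on the right and is a right vector space over $V/xV\cong F$. If $R/xR$ is artinian, then by (4) so is $\ker\lambda$, so this space is finite-dimensional. As $\lambda$ maps $\ker\lambda^n$ onto $\ker\lambda^{n-1}$ with kernel $\ker\lambda$, every $\ker\lambda^n$ has finite length, every $R/aR$ has finite length, and $R$ is again right noetherian. So the left and right actions of $x$ on $E$ must be different, and for this $x$ must not be central.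

## Separating the two actions: the bimodule $E_0\otimes_FE_0$

From now on let $k$ be a field contained in the center of $F$, with $\sigma$ fixing $k$ elementwise. Then elements of $k$ commute with $F$ and $x$, hence with $P$, with the inverses of $S$ and with $x^{-1}$: they are central in $Q$. We also assume that $F$ is infinite.

To decouple the two actions of $x$, use two copies of $E_0$, one for each side. Let
$$E=E_0\otimes_FE_0=\bigoplus_{i,j\ge1}(x^{-i}\otimes x^{-j})F,$$
with $V$ acting on the left of the first factor and on the right of the second. To see what happens, look at $x^{-1}\otimes x^{-j}$. On the left, $x$ kills it for every $j$. On the right, $(x^{-1}\otimes x^{-j})x^m=x^{-1}\otimes x^{m-j}\ne0$ for $0\le m<j$. So $\ker\lambda$ contains elements that survive arbitrarily many right multiplications by $x$. Here are the properties we need.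

**(E1)** $\alpha e=e\alpha$ for $\alpha\in k$ and $e\in E$, and $|E|=|F|$. The first holds since $\alpha$ is central in $Q$ and moves through the tensor sign: $\alpha y\otimes z=y\alpha\otimes z=y\otimes\alpha z=y\otimes z\alpha$. The second holds since $E$ is a countable nonzero direct sum of copies of the infinite set $F$.

**(E2)** Every $e\in E$ satisfies $ex^m=0$ and $x^me=0$ for some $m$. Indeed $x^{-j}cx^m=x^{m-j}\sigma^m(c)\in V$ for $m\ge j$, and $x^mx^{-i}\in V$ for $m\ge i$. Only finitely many $i,j$ occur in $e$.

**(E3)** $\lambda$ is surjective, $\ker\lambda\cong E_0$ as right $V$-modules, and every $\ker\lambda^n$ is an artinian right $V$-module. Left multiplication by $x$ on $E_0$ sends $x^{-i}c$ to $x^{-(i-1)}c$. It is right $F$-linear and surjective with kernel $x^{-1}V/V=x^{-1}F$. Tensoring over the division ring $F$ is exact, so $\lambda$ is surjective with kernel $x^{-1}F\otimes_FE_0$. Since $c\mapsto x^{-1}c$ is an isomorphism $F\to x^{-1}F$ of right $F$-spaces, $x^{-1}c\otimes y\mapsto cy$ is an isomorphism from this kernel onto $E_0$, and it is right $V$-linear because $V$ acts on the right of $y$ only. Finally $\lambda$ maps $\ker\lambda^n$ onto $\ker\lambda^{n-1}$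 with kernel $\ker\lambda$. By induction on $n$, $\ker\lambda^n$ is an extension of an artinian module by an artinian module, hence artinian.

**(E4)** Let $\rho:E\to E$, $\rho(e)=ex$. It is left $V$-linear and surjective, $\ker\rho\cong E_0$ as left $V$-modules, and every $\ker\rho^n$ is an artinian left $V$-module. Right multiplication by $x$ on $E_0$ sends $x^{-i}c$ to $x^{-(i-1)}\sigma(c)$. It is left $F$-linear and surjective with kernel $x^{-1}F=Fx^{-1}$. So $\rho$ is surjective with kernel $E_0\otimes_FFx^{-1}$, which is isomorphic to $E_0$ by $y\otimes cx^{-1}\mapsto yc$. This is left $V$-linear. The statement on $\ker\rho^n$ follows by the same induction.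

By (E2) and (E3), $E$ satisfies the extra assumptions of Lemma 2, and $\ker\lambda$ is what we want. What is missing is a surjective derivation $D:V\to E$ with $D(x)=0$.

## A division ring with a shift, and the derivation $V\to E$

What does $D(x)=0$ require on $F$? Apply $D$ to (2):
$$D(c)x=xD(\sigma(c))\qquad(c\in F). \tag{5}$$
If $\sigma(c)=c$, this is a restriction on the value $D(c)$. But suppose $F$ contains elements $t_n$ $(n\in\mathbb Z)$ with $\sigma(t_n)=t_{n+1}$. Then $D(t_0)$ can be prescribed arbitrarily, as far as (5) for the $t_n$ is concerned. Since $xE=E$ we can solve $xD(t_1)=D(t_0)x$ for $D(t_1)$, then go on to $D(t_2)$, and so on. Since $Ex=E$ we can solve $D(t_{-1})x=xD(t_0)$ for $D(t_{-1})$, and so on downward. If we have one such sequence for every element of $E$, then $D$ can be made surjective. We need a division ring $F$ in which values of a derivation on the $t$'s can be chosen at will, so the $t$'s should be free. This is what the following theorem supplies.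

**Definition.** An $n\times n$ matrix over a ring is *full* if it is not a product of an $n\times r$ and an $r\times n$ matrix with $r<n$. For example, a $1\times1$ matrix $(f)$ is full if and only if $f\ne0$, and for free generators $t,u,v,w$
$$\begin{pmatrix}tu&tv\\ wu&wv\end{pmatrix}=\begin{pmatrix}t\\ w\end{pmatrix}\begin{pmatrix}u&v\end{pmatrix}$$
is not full.

**Cited theorem** (P. M. Cohn, *Free Ideal Rings and Localization in General Rings*, Cambridge Univ. Press 2006: free algebras are firs, Ch. 2; universal fields of fractions of semifirs, §7.5). Let $k\langle X\rangle$ be a free algebra and $\Phi$ the set of all full square matrices over it. The universal localization $F=k\langle X\rangle_\Phi$ is a division ring, and $k\langle X\rangle\to F$ is injective.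

Here the universal localization is the ring in which the matrices in $\Phi$ become invertible and which has the following property.

(U) Every ring homomorphism $k\langle X\rangle\to T$ that makes all matrices in $\Phi$ invertible extends uniquely to $F\to T$.

A homomorphism $h$ defined on $F$ makes every $G\in\Phi$ invertible, with inverse $h(G^{-1})$. So two homomorphisms $F\to T$ that agree on $k\langle X\rangle$ are equal. Also, $F$ is generated as a ring by $k\langle X\rangle$ and the entries of the inverses of the matrices in $\Phi$.

**Step 1: the choice of $F$ and $\sigma$.** Let $\Lambda$ be an infinite set with $|\Lambda|\ge|k|$. Put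
$$X=\{t_{n,s}:n\in\mathbb Z,\ s\in\Lambda\},\qquad F=k\langle X\rangle_\Phi .$$
Then $|k\langle X\rangle|=|\Phi|=|\Lambda|$, so $|F|=|\Lambda|$. In particular $F$ is infinite. The field $k$ is central in $F$: an element $\alpha\in k$ commutes with $k\langle X\rangle$, and for $G\in\Phi$ the equation $\alpha G=G\alpha$ gives $G^{-1}\alpha=\alpha G^{-1}$, so $\alpha$ commutes with the entries of $G^{-1}$.

The automorphism $t_{n,s}\mapsto t_{n+1,s}$ of the $k$-algebra $k\langle X\rangle$ and its inverse carry factorizations of matrices to factorizations, so both preserve $\Phi$. By (U) both extend to endomorphisms of $F$. The two composites agree with the identity on $k\langle X\rangle$, so they are the identity on $F$. We get an automorphism $\sigma$ of $F$ that fixes $k$ elementwise. Now form $P,V,Q,E_0,E$ from this $F$ and $\sigma$.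

**Step 2: values on the generators.** By (E1), $|E|=|F|=|\Lambda|$. Fix a bijection $\varphi:\Lambda\to E$. Choose elements $D(t_{n,s})\in E$ with $D(t_{0,s})=\varphi(s)$ and
$$D(t_{n,s})\,x=x\,D(t_{n+1,s})\qquad(n\in\mathbb Z,\ s\in\Lambda). \tag{6}$$
As explained above, go upward from $n=0$ using $xE=E$ from (E3), and downward using $Ex=E$ from (E4).

**Step 3: extension to $F$.** The purpose is to get a derivation $D:F\to E$ with these values. Let $T=F\oplus E$ be the trivial extension. By (E1), the elements $(\alpha,0)$ with $\alpha\in k$ are central in $T$, so $T$ is a $k$-algebra. As $k\langle X\rangle$ is free, there is a $k$-algebra homomorphism $k\langle X\rangle\to T$ with $t\mapsto(t,D(t))$ for $t\in X$. It sends a matrix in $\Phi$ to a matrix $G+B$, where $G$ is invertible over $F$ and $B$ has entries in $E$. Now $G+B=G(1+G^{-1}B)$, and $(G^{-1}B)^2=0$ because $E^2=0$ in $T$. So $G+B$ is invertible, and by (U) we get a homomorphism $F\to T$. Its first component is a homomorphism $F\to F$ that is the inclusion on $k\langle X\rangle$, so it is the identity by (U). Hence the homomorphism is $c\mapsto(c,D(c))$ for a derivation $D:F\to E$, and $D(k)=0$.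

**Step 4: relation (5) holds on all of $F$.** So far it holds for the generators. For $c\in F$ put $\delta_1(c)=D(c)x$ and $\delta_2(c)=xD(\sigma(c))$. Using $dx=x\sigma(d)$ and $x\sigma(c)=cx$,
$$\delta_1(cd)=D(c)dx+cD(d)x=\delta_1(c)\sigma(d)+c\,\delta_1(d),$$
$$\delta_2(cd)=xD(\sigma(c))\sigma(d)+x\sigma(c)D(\sigma(d))=\delta_2(c)\sigma(d)+c\,\delta_2(d).$$
Let $E^\sigma$ be $E$ with the right $F$-action $e\cdot d$ replaced by $e\,\sigma(d)$. The two formulas say that $\delta_1$ and $\delta_2$ are derivations $F\to E^\sigma$, so $c\mapsto(c,\delta_i(c))$ are ring homomorphisms $F\to F\oplus E^\sigma$. They agree on $k$, where $\delta_1=\delta_2=0$, and on $X$ by (6). Hence they agree on $k\langle X\rangle$, and by (U) on $F$. This is (5). Applying (5) $j$ times,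
$$D(c)x^j=x^jD(\sigma^j(c))\qquad(c\in F,\ j\ge0). \tag{7}$$

**Step 5: extension to $P$.** Put $D(\sum x^ic_i)=\sum x^iD(c_i)$. This is additive, extends $D$ on $F$, and gives $D(x)=0$. It is enough to check the product rule on monomials. By (7),
$$\begin{aligned}D(x^ic\cdot x^jd)&=D\bigl(x^{i+j}\sigma^j(c)d\bigr)=x^{i+j}\bigl(D(\sigma^j(c))d+\sigma^j(c)D(d)\bigr)\\&=x^iD(c)\,x^jd+x^ic\,x^jD(d)=D(x^ic)\,x^jd+x^ic\,D(x^jd).\end{aligned}$$
So $D:P\to E$ is a derivation.

**Step 6: extension to $V$.** The map $p\mapsto(p,D(p))$ is a ring homomorphism from $P$ to the trivial extension $V\oplus E$. For $g\in S$ the first component $g$ is a unit of $V$, and $E$ is an ideal with square zero, so $(g,D(g))$ is a unit, with inverse $(g^{-1},-g^{-1}D(g)g^{-1})$. Hence the homomorphism extends to $V=PS^{-1}$. Its first component is the identity on $P$, hence on $V$. So its second component is a derivation $D:V\to E$ extending the one on $P$.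

Since $D(t_{0,s})=\varphi(s)$ and $\varphi$ is onto, $D$ is surjective. Also $D(x)=0$ and $D(k)=0$. Put
$$R=\ker D=\{v\in V:D(v)=0\}.$$
By (3), multiplication by elements of $k\subseteq R$ commutes with $D$, and $k$ is central in $V$, so $R$ is a $k$-subalgebra of $V$. Lemmas 1 and 2 apply to $D$, by (E2) and (E3).

## Artinian quotients without the ascending chain condition: proof of Theorem 1

**Step 1: $R/A$ is artinian for every right ideal $A\ne0$.** Let $0\ne a\in R$ with $aV=x^nV$. By Lemma 2(iii), $R/(R\cap aV)$ has finite length. By (4), $(R\cap aV)/aR\cong\ker\lambda^n$ as right $R$-modules. By (E3), $\ker\lambda^n$ is artinian as a right $V$-module, and by Lemma 2(ii) its $R$-submodules are $V$-submodules, so it is artinian as an $R$-module. Hence $R/aR$ is artinian. If $A\ne0$ is any right ideal, pick $0\ne a\in A$. Then $R/A$ is a quotient of $R/aR$, hence artinian.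

**Step 2: $R$ is right Ore, and cyclic modules are free or artinian.** Suppose $aR\cap bR=0$ with $a,b\ne0$. Then $R\cong bR$ embeds in $R/aR$, so $R$ is artinian as a right $R$-module. Hence $x^nR=x^{n+1}R$ for some $n$, so $x^n=x^{n+1}r$ with $r\in R$, and $1=xr$. But $xr\in xV$ has constant term $0$, a contradiction. A cyclic right module is isomorphic to some $R/A$. It is free if $A=0$ and artinian otherwise.

**Step 3: $R$ is local.** Let $M=R\cap xV$. By Lemma 2(iii), $R/M\cong F$, so $M$ is a proper two-sided ideal. If $u\in R\setminus M$, then $u\notin xV$ is a unit of $V$, and by Lemma 1 $u^{-1}\in R$. So $R$ is local with maximal ideal $M$.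

**Step 4: the chain in $R/xR$.** By (4) with $a=x$ and by (E3),
$$M/xR=(R\cap xV)/xR\;\cong\;\ker\lambda\;\cong\;E_0 .$$
The first isomorphism is right $R$-linear, the second right $V$-linear. By Lemma 2(ii) the $R$-submodules of $\ker\lambda$ are its $V$-submodules. These correspond to the submodules of $E_0$, namely $0$, the $x^{-i}V/V$, and $E_0=\bigcup_ix^{-i}V/V$. So the $R$-submodules of $M/xR$ form a chain $0<C_1<C_2<\cdots<\bigcup_iC_i=M/xR$. As $R$ is local, every proper submodule of $R/xR$ lies in $M/xR$. Hence the submodules of $R/xR$ are
$$0<C_1<C_2<\cdots<\bigcup_iC_i=M/xR<R/xR .$$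
So $R/xR$ is uniserial, artinian by Step 1, and of infinite length. It is not noetherian, and therefore $R$ is not right noetherian. $\blacksquare$

Thus $R$ is a right Ore domain, each of its cyclic right modules is projective or artinian, it satisfies (1), and it is not right noetherian. Both forms of the question have the answer no.

## The left side, and countable examples: proof of Theorem 2

The construction treats the two sides alike, and we now check that each step of the argument has its left version.

**Step 1: left density and left submodules.** Since $x^nV=Vx^n$, Lemma 2(i) says $V=R+Vx^n$. Let $N\subseteq E$ be a left $R$-submodule, $e\in N$ and $v\in V$. By (E2) choose $m$ with $x^me=0$, and write $v=r+v'x^m$ with $r\in R$. Then $ve=re\in N$. So left $R$-submodules of $E$ are left $V$-submodules. The left $V$-submodules of $V/Vx^n$ are the $Vx^i/Vx^n$ with $0\le i\le n$. Since $V$ acts on it through the ring $V/Vx^n$ and $R$ maps onto this ring, $V/Vx^n$ has length $n$ as a left $R$-module.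

**Step 2: $R/B$ is artinian for every left ideal $B\ne0$.** Let $0\ne a\in R$, $a=x^nu=u'x^n$ with units $u,u'$ of $V$. Then $Va=Vu'x^n=Vx^n$. For $e\in E$, $ea=ex^nu$, so $ea=0$ if and only if $ex^n=0$, that is, $e\in\ker\rho^n$. Let $va\in R\cap Va$, with $v\in V$ unique. By (3), $0=D(va)=D(v)a$, so $va\mapsto D(v)$ is a well-defined map $R\cap Va\to\ker\rho^n$. It is left $R$-linear since $D(rv)=rD(v)$. Its kernel is $Ra$. It is onto: if $e\in\ker\rho^n$ and $D(v)=e$, then $D(va)=ea=0$, so $va\in R$. Hence
$$(R\cap Va)/Ra\cong\ker\rho^n\qquad\text{as left $R$-modules.} \tag{8}$$
By (E4) and Step 1 this is artinian. Also $R/(R\cap Va)$ embeds in $V/Vx^n$, so it has finite length. So $R/Ra$ is artinian, and so is $R/B$ for every left ideal $B\ne0$, since $B$ contains some $Ra$ with $a\ne0$.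

**Step 3: $R$ is left Ore and not left noetherian.** Suppose $Ra\cap Rb=0$ with $a,b\ne0$. Then $R\cong Rb$ embeds in $R/Ra$, so $R$ is artinian as a left module. Hence $Rx^n=Rx^{n+1}$ for some $n$, so $x^n=rx^{n+1}$ with $r\in R$, and $1=rx\in Vx=xV$, a contradiction. For $a=x$, (8) shows that $R/Rx$ contains a submodule isomorphic to $\ker\rho\cong E_0$. It has the infinite ascending chain given by the left $V$-submodules of $E_0$, which are in particular left $R$-submodules. So $R$ is not left noetherian.

**Step 4: countability.** If $k$ is countable, take $\Lambda$ countably infinite. Then $|F|=|\Lambda|$ is countable. So $P$ is countable, then $V=\{fg^{-1}:f\in P,\ g\in S\}$ is countable, and so is its subring $R$. $\blacksquare$
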